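# Non-attacking queens on modular boards: which primes can divide $n$ when $M(n,d)=n$

## 1. Boards, projections and group rings

**Definition 1 (board and attack).** For positive integers $n,d$ the $d$-dimensional modular chessboard of side $n$ is $\mathbb Z_n^d$. Queens at distinct points $\mathbf x,\mathbf y$ attack each other if $\varepsilon\cdot(\mathbf x-\mathbf y)\equiv 0\pmod n$ for some nonzero $\varepsilon\in\{-1,0,1\}^d$.

For $d=2$ the vectors $(1,0),(0,1),(1,1),(1,-1)$ give the rows, columns and the two families of diagonals, which wrap around. For $d=3$, $n=7$, the queens at $(0,0,0)$ and $(1,2,3)$ attack each other, because $1+2-3=0$.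

**Definition 2 (the number $M(n,d)$).** $M(n,d)$ is the maximum number of queens on $\mathbb Z_n^d$ no two of which attack each other. We call $n$ *$d$-good* if $M(n,d)=n$.

Always $M(n,d)\le n$: taking $\varepsilon=(1,0,\dots,0)$, the first coordinates of non-attacking queens are distinct. For $d=1$ only equality of coordinates is an attack, so $M(n,1)=n$. For $d=2$, $n=5$, put queens at $(x,2x)$, $x\in\mathbb Z_5$. The forms $x_1,\ x_2,\ x_1+x_2,\ x_1-x_2$ take on them the values $x,\ 2x,\ 3x,\ -x$. Each of these runs once through $\mathbb Z_5$, so no two queens attack and $M(5,2)=5$.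

**Definition 3 (the set $E$).** $E$ is the set of nonzero $\varepsilon\in\{-1,0,1\}^d$ whose first nonzero coordinate is $1$.

Every nonzero vector of $\{-1,0,1\}^d$ is $\varepsilon$ or $-\varepsilon$ for exactly one $\varepsilon\in E$, and $\varepsilon$, $-\varepsilon$ give the same attacks. So only $E$ matters. For $d=2$, $E=\{(1,0),(1,1),(1,-1),(0,1)\}$. A set $A\subset\mathbb Z_n^d$ with $|A|=n$ is non-attacking if and only if $\mathbf x\mapsto\varepsilon\cdot\mathbf x$ is injective on $A$ for every $\varepsilon\in E$. Since $|A|=n=|\mathbb Z_n|$, this means that it is a bijection $A\to\mathbb Z_n$.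

**Definition 4 (group ring and projections).** For an abelian group $G$, the group ring $\mathbb Z[G]$ has $\mathbb Z$-basis $[g]$, $g\in G$, and product $[g][h]=[g+h]$; its unit is $1=[0]$. We identify its elements with finitely supported functions $G\to\mathbb Z$. For $\varepsilon\in E$ the homomorphism $G^d\to G$, $x\mapsto \varepsilon\cdot x$, induces a ring homomorphism $\varepsilon_*:\mathbb Z[G^d]\to\mathbb Z[G]$, $[x]\mapsto[\varepsilon\cdot x]$. As functions, $(\varepsilon_*f)(c)=\sum_{\varepsilon\cdot x=c}f(x)$.

For $G=\mathbb Z_5$, $d=2$ and $f=\sum_x[(x,2x)]$ we get $(1,1)_*f=\sum_x[3x]=\sum_c[c]$. With $\mathbb Z_3$ in place of $\mathbb Z_5$ the same formula gives $(1,1)_*f=3[0]$, which says that the three queens lie on one diagonal.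

The bijection criterion takes the following form, which we shall use at the very end. Let $G$ be cyclic of order $n$, let $F\in\mathbb Z[G^d]$ have only nonnegative values, and suppose
$$\varepsilon_*F=\sum_{g\in G}[g]\qquad\text{for all }\varepsilon\in E. \tag{1}$$
Then $F$ is the indicator function of a set of $n$ pairwise non-attacking queens. Indeed $0\le F(x)\le(\varepsilon_*F)(\varepsilon\cdot x)=1$, so $F$ is the indicator of a set $A$. By (1) each $\varepsilon\in E$ is a bijection $A\to G$.

**Definition 5 (cosets of $r$-th powers).** Let $m\equiv1\pmod r$ be prime. The group $\mathbb F_m^*$ is cyclic of order $m-1$, and $H$ denotes its unique subgroup of index $r$, that is, the group of $r$-th powers.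

For $m=7$, $r=3$: $H=\{1,6\}$, with cosets $\{1,6\},\{2,5\},\{3,4\}$.

## 2. The conjecture on $M(n,d)=n$

Two facts are given as known with the problem (its source is https://core.ac.uk/download/pdf/82502812.pdf).

* For $d=2$: $M(n,2)=n$ if $\gcd(n,6)=1$; $M(n,2)=n-1$ if $\gcd(n,12)=2$; and $M(n,2)=n-2$ otherwise.
* If $\gcd(n,(2^d-1)!)=1$, then $M(n,d)=n$.

**Conjecture 1.** For all positive integers $n$ and $d$, $M(n,d)=n$ if and only if $\gcd(n,(2^d-1)!)=1$.

In words: can a full set of $n$ queens exist only when every prime factor of $n$ is at least $2^d$? We are asked to prove or disprove this.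

## 3. Linear sets, and boards with $n<2^d$

The simplest way to place $n$ queens is along a line through the origin. For $v\in\mathbb Z_n^d$ let $A_v=\{xv:x\in\mathbb Z_n\}$. On $A_v$ the form $\varepsilon$ takes the values $x(\varepsilon\cdot v)$. So $A_v$ is a non-attacking set of $n$ queens if and only if $\varepsilon\cdot v$ is a unit modulo $n$ for every $\varepsilon\in E$.

*If $\gcd(n,(2^d-1)!)=1$, such a $v$ exists.* Take $v=(1,2,4,\dots,2^{d-1})$. If $i$ is the first index with $\varepsilon_i\neq0$, then the integer $\varepsilon\cdot v$ is $2^{i-1}$ times an odd number, so it is nonzero. Moreover $|\varepsilon\cdot v|\le 2^d-1$, so all its prime factors are at most $2^d-1$, and it is a unit modulo $n$. This proves the second known fact.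

*Otherwise no such $v$ exists.* Let a prime $p\le 2^d-1$ divide $n$. The $2^d$ subset sums of the coordinates of $v$ cannot be distinct modulo $p$. If two distinct subsets have equal sums modulo $p$, the difference of their indicator vectors is a nonzero $\varepsilon\in\{-1,0,1\}^d$ with $\varepsilon\cdot v\equiv0\pmod p$, so $\varepsilon\cdot v$ is not a unit modulo $n$.

So the condition in Conjecture 1 is exactly the condition for a linear solution. The line stops working as soon as $n$ has a prime factor below $2^d$.

The same pigeonhole argument, applied to the board itself, gives more: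
$$M(n,d)=1\qquad\text{for all }n<2^d. \tag{2}$$
Given $\mathbf x\ne\mathbf y$, two distinct subsets of the coordinates of $\mathbf x-\mathbf y$ have equal sums modulo $n$, and the difference of their indicator vectors is an attacking $\varepsilon$. For example $M(7,3)=1$: on a board of $343$ cells, any two queens attack each other. This makes it plausible that $7$ cannot divide a $3$-good number. We shall see that it can.

Two necessary conditions can be found by hand for $d=2$. Let $A$ be a non-attacking set of $n$ queens.

* Sum $x_1$, $x_2$ and $x_1+x_2$ over $A$. Each form runs through $\mathbb Z_n$, so with $S=n(n-1)/2$ we get $S+S\equiv S$, i.e. $S\equiv0\pmod n$. Hence $n$ is odd.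
* Sum $(x_1+x_2)^2+(x_1-x_2)^2=2x_1^2+2x_2^2$ over $A$. With $S_2=\sum_{j<n}j^2=n(n-1)(2n-1)/6$ we get $2S_2\equiv4S_2$, so $2S_2=n\cdot\frac{(n-1)(2n-1)}3\equiv0\pmod n$, and $3\mid(n-1)(2n-1)$. If $3\mid n$, then $(n-1)(2n-1)\equiv1\pmod 3$, a contradiction. Hence $3\nmid n$.

For $d=2$ these exclude the primes $2,3$, that is, the primes up to $2d$. They are also the primes up to $2^d-1$. From $d=3$ on the two bounds differ, and the power sums point to the right one.

## 4. The two theorems, and what they say about the conjecture

**Theorem 1.** Let $d\ge 2$ and let $N\ge1$ satisfy $\gcd(N,(2d)!)=1$. There is $r_0=r_0(N,d)$ such that for every integer $r\ge r_0$, all sufficiently large primes $m\equiv 1\pmod r$ satisfy $M(Nm,d)=Nm$.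

**Theorem 2.** Let $d\ge 2$. If $M(n,d)=n$, then $\gcd(n,(2d)!)=1$.

**Corollary.**

* (A) Conjecture 1 is true for $d\le2$ and false for every $d\ge3$. For $d\ge 3$ there is a prime $p$ with $2d<p\le2^d-1$, and $M(pm,d)=pm$ for infinitely many primes $m$; for example, $M(7m,3)=7m$ for infinitely many primes $m$.
* (B) For $d\ge2$, $N$ divides some $d$-good $n$ if and only if $\gcd(N,(2d)!)=1$. In particular, the primes dividing $d$-good numbers are exactly the primes $\ge2d+1$.
* (C) For $d\ge3$ there is no integer $K$ such that, for all $n$, $M(n,d)=n\iff\gcd(n,K)=1$.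
* (D) For $d$ and $N$ as in Theorem 1, $M(Nm,d)=Nm$ for all primes $m$ outside a set of relative density $0$ in the primes.

We deduce the corollary from the theorems now, so that afterwards only the two theorems remain. We use Dirichlet's theorem (there are infinitely many primes $m\equiv1\pmod r$), Bertrand's postulate (for every integer $x>1$ there is a prime $p$ with $x<p<2x$) and the prime number theorem in arithmetic progressions (primes are equidistributed among the reduced classes modulo any fixed $Q$).

**Proof of (A).** For $d=1$, $M(n,1)=n$ and $(2^1-1)!=1$, so the conjecture holds. For $d=2$, $(2^2-1)!=6$, and it is the quoted known result. Let $d\ge3$. For $d=3$ take $p=7$. For $d\ge4$ Bertrand's postulate gives a prime with $2d<p<4d\le2^d$. In both cases $p$ does not divide $(2d)!$, so Theorem 1 with $N=p$, together with Dirichlet's theorem, gives $M(pm,d)=pm$ for infinitely many primes $m$. But $p$ divides $\gcd(pm,(2^d-1)!)$, so the "only if" of the conjecture fails.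

**Proof of (B).** If $\gcd(N,(2d)!)=1$, Theorem 1 and Dirichlet's theorem give a $d$-good number $Nm$. Conversely, if $N\mid n$ with $n$ $d$-good, then $\gcd(n,(2d)!)=1$ by Theorem 2, hence $\gcd(N,(2d)!)=1$. A prime is coprime to $(2d)!$ exactly when it is at least $2d+1$.

**Proof of (C).** Take $p,m$ as in (A). If $K$ worked, then $\gcd(pm,K)=1$, so $\gcd(p,K)=1$ and $M(p,d)=p$. But $1<p<2^d$, so $M(p,d)=1$ by (2), a contradiction.

**Proof of (D).** Call a prime $m$ exceptional if $M(Nm,d)\ne Nm$. Fix $R$. For each prime $r\in[r_0,R]$, Theorem 1 says that only finitely many exceptional primes are $\equiv1\pmod r$. So all but finitely many exceptional primes satisfy $m\not\equiv1\pmod r$ for every prime $r\in[r_0,R]$. Modulo the product of these $r$ there are $\prod(r-1)$ reduced classes, of which $\prod(r-2)$ avoid $1$ modulo each $r$. Hence the exceptional primes have upper relative density at most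
$$\prod_{r_0\le r\le R}\Bigl(1-\frac1{r-1}\Bigr)\le\exp\Bigl(-\sum_{r_0\le r\le R}\frac1{r-1}\Bigr)$$
(over primes $r$). This tends to $0$ as $R\to\infty$, because the sum of the reciprocals of the primes diverges.

## 5. Power sums: no prime up to $2d$ divides a $d$-good number

This section proves Theorem 2. Let $d\ge2$ and let $A\subset\mathbb Z_n^d$ be non-attacking with $|A|=n$.

**Step 1: $n$ is odd.** The argument of Section 3 with $x_1,x_2,x_1+x_2$ works unchanged for every $d\ge2$.

**Step 2: an identity replacing the parallelogram law.** We want a linear relation between the powers $(\varepsilon\cdot x)^k$ that survives for as large a $k$ as possible. A second difference $f(t+y)-2f(t)+f(t-y)$ lowers the degree of a polynomial $f(t)$ by at least $2$. Taking second differences with steps $x_1,\dots,x_d$ therefore kills all $f$ of degree below $2d$. At $t=0$ this is the following identity, which we also check directly. Put $c(1)=c(-1)=1$, $c(0)=-2$ and $c_\varepsilon=\prod_ic(\varepsilon_i)$. Then, as polynomials,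
$$\sum_{\varepsilon\in\{-1,0,1\}^d}c_\varepsilon\,(\varepsilon\cdot x)^k=0\qquad(0<k<2d). \tag{3}$$
The coefficient of $x^\alpha=x_1^{\alpha_1}\cdots x_d^{\alpha_d}$, where $\sum\alpha_i=k$, is a multinomial coefficient times $\prod_i\sum_{e\in\{-1,0,1\}}c(e)e^{\alpha_i}$ (with $0^0=1$). The $i$-th factor is $1-2+1=0$ if $\alpha_i=0$, and $1-1=0$ if $\alpha_i$ is odd. If no factor vanishes, all $\alpha_i$ are even and at least $2$, so $k\ge2d$.

**Step 3: sum over the queens.** Here we turn (3) into a congruence for $S_k=\sum_{j=0}^{n-1}j^k$. Lift the points of $A$ to $\mathbb Z^d$ and sum (3) over $A$. The term $\varepsilon=0$ contributes $0$, as $k>0$. For $\varepsilon\ne0$ the values $\varepsilon\cdot\mathbf x$ run once through all residues modulo $n$, so the contribution is $c_\varepsilon S_k$ modulo $n$. Since $\sum_{\varepsilon}c_\varepsilon=(1-2+1)^d=0$ and $c_0=(-2)^d$, we have $\sum_{\varepsilon\ne0}c_\varepsilon=-(-2)^d$. Therefore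
$$2^dS_k\equiv0\pmod n\qquad(0<k<2d). \tag{4}$$

**Step 4: choose $k=p-1$.** We contradict (4) if an odd prime $p\le2d$ divides $n$. Let $p^e$ be the exact power of $p$ dividing $n$, $e\ge1$, and $k=p-1<2d$. Put $T_e=\sum_{j=0}^{p^e-1}j^{p-1}$. Splitting $0,\dots,n-1$ into $n/p^e$ blocks of length $p^e$ gives $S_k\equiv(n/p^e)T_e\pmod{p^e}$. We claim
$$T_e\equiv-p^{e-1}\pmod{p^e}.$$
For $e=1$, Fermat's theorem gives $T_1\equiv p-1\equiv-1$. For $e\ge2$ write $j=a+p^{e-1}b$ with $0\le a<p^{e-1}$, $0\le b<p$. Since $2(e-1)\ge e$,
$$j^k\equiv a^k+ka^{k-1}p^{e-1}b\pmod{p^e}.$$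
Summing over $b$ gives $pa^k+ka^{k-1}p^{e-1}\cdot\frac{p(p-1)}2\equiv pa^k\pmod{p^e}$, because $p$ is odd and so $p\mid\frac{p(p-1)}2$. Summing over $a$ gives $T_e\equiv pT_{e-1}\pmod{p^e}$. From $T_{e-1}\equiv-p^{e-2}\pmod{p^{e-1}}$ we get $T_e\equiv-p^{e-1}\pmod{p^e}$, which proves the claim by induction.

Hence $2^dS_k\equiv-2^d(n/p^e)p^{e-1}\pmod{p^e}$. As $2^d(n/p^e)$ is coprime to $p$, this is nonzero modulo $p^e$, contradicting (4). With Step 1, no prime $p\le2d$ divides $n$, that is, $\gcd(n,(2d)!)=1$. $\square$

## 6. Signed solutions modulo $N$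

We turn to Theorem 1. What must hold modulo $N$ if $Nm$ is $d$-good, with $m$ a prime not dividing $N$? Given a non-attacking $A\subset\mathbb Z_{Nm}^d$ with $|A|=Nm$, let $W(u)$ be the number of points of $A$ that reduce to $u\in\mathbb Z_N^d$. For each $\varepsilon\in E$ and $c\in\mathbb Z_N$, exactly $m$ residues modulo $Nm$ reduce to $c$, so $\sum_{\varepsilon\cdot u=c}W(u)=m$. The constant function $1$ has all these sums equal to $N^{d-1}$, because $\varepsilon$ has a coordinate $\pm1$. Since $\gcd(m,N^{d-1})=1$, choose integers with $\alpha m+\beta N^{d-1}=1$. Then $w_0=\alpha W+\beta$ is an integer-valued function all of whose sums over $\{\varepsilon\cdot u=c\}$ are $1$. So a solution that may take negative values is necessary. The first thing to do is to construct one.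

**Lemma 1.** If $\gcd(N,(2d)!)=1$, there is $w_0\in\mathbb Z[\mathbb Z_N^d]$ with $\varepsilon_*w_0=\sum_{c\in\mathbb Z_N}[c]$ for all $\varepsilon\in E$.

**Step 1: translate into values at roots of unity.** Represent elements of $\mathbb Z[\mathbb Z_N^d]$ by Laurent polynomials $w\in\mathbb Z[x_1^{\pm1},\dots,x_d^{\pm1}]$, the monomial $x^u$ standing for $[u\bmod N]$. Then $\varepsilon_*w$ is the class of $w(z^{\varepsilon_1},\dots,z^{\varepsilon_d})$ in $\mathbb Z[z]/(z^N-1)\cong\mathbb Z[\mathbb Z_N]$. A polynomial of degree below $N$ that vanishes at all $N$-th roots of unity is zero, so this ring embeds in $\mathbb C^N$ by evaluation at these roots. The element $\sum_c[c]$ is $1+z+\dots+z^{N-1}$, with value $N$ at $1$ and $0$ at the other roots. So we need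
$$w(1,\dots,1)=N,\qquad w(\zeta^{\varepsilon_1},\dots,\zeta^{\varepsilon_d})=0\ \text{ whenever }\zeta^N=1\ne\zeta,\ \varepsilon\in E. \tag{5}$$

**Step 2: divide $p$ by powers of $\theta$, for $N=p$ prime.** The purpose is to find integer polynomials whose values are $p/\theta^k$, where $\theta=\zeta+\zeta^{-1}-2$. Here $p\nmid(2d)!$ means $p\ge2d+1$; put $h=(p-1)/2\ge d$. For $t\ge1$, $x^t+x^{-t}$ is an integer polynomial in $x+x^{-1}$ (by the recursion $x^{t+1}+x^{-t-1}=(x+x^{-1})(x^t+x^{-t})-(x^{t-1}+x^{-t+1})$). So there is $T_t\in\mathbb Z[y]$ with $T_t(x+x^{-1}-2)=x^t+x^{-t}-2$. At $x=1$ this gives $T_t(0)=0$, so $T_t=yU_t$ with $U_t\in\mathbb Z[y]$. For a primitive $p$-th root $\zeta$, pair $t$ with $-t$ in $p=\prod_{t=1}^{p-1}(1-\zeta^t)$: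
$$p=\prod_{t=1}^h(1-\zeta^t)(1-\zeta^{-t})=\prod_{t=1}^h\bigl(-T_t(\theta)\bigr)=\theta^hV(\theta),\qquad V=(-1)^h\prod_{t=1}^hU_t\in\mathbb Z[y].$$
The polynomial $V$ does not depend on $\zeta$. For $1\le k\le d$ put $c_k(y)=y^{h-k}V(y)$. This is a polynomial because $h\ge d$, and this is where $p>2d$ is used. Then $\theta^kc_k(\theta)=p$ for every primitive $p$-th root $\zeta$.

**Step 3: inclusion–exclusion.** Now we build $w$ for $N=p$. With $y_i=x_i+x_i^{-1}-2$ let
$$w_p=p+\sum_{\emptyset\ne S\subset\{1,\dots,d\}}(-1)^{|S|}c_{|S|}(y_{\min S})\prod_{i\in S}y_i .$$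
At $x=(1,\dots,1)$ all $y_i$ vanish, so $w_p=p$. At $x_i=\zeta^{\varepsilon_i}$, with $\zeta$ a primitive $p$-th root, $y_i=\theta$ if $\varepsilon_i\neq0$ and $y_i=0$ if $\varepsilon_i=0$. A set $S$ not contained in $\operatorname{supp}\varepsilon$ contributes $0$. A nonempty $S\subset\operatorname{supp}\varepsilon$ contributes $(-1)^{|S|}c_{|S|}(\theta)\theta^{|S|}=(-1)^{|S|}p$. The total is $p\sum_{S\subset\operatorname{supp}\varepsilon}(-1)^{|S|}=0$, since $\operatorname{supp}\varepsilon\ne\emptyset$. So (5) holds.

**Step 4: general $N$.** We multiply the prime cases. Write $N=p_1\cdots p_l$ with multiplicity, $P_j=p_1\cdots p_j$ ($P_0=1$), and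
$$w=\prod_{j=1}^lw_{p_j}\bigl(x_1^{P_{j-1}},\dots,x_d^{P_{j-1}}\bigr).$$
Then $w(1,\dots,1)=N$ (for $N=1$ the empty product is $1$, as needed). If $\zeta^N=1\neq\zeta$, let $j\ge1$ be minimal with $\zeta^{P_j}=1$. Then $\zeta^{P_{j-1}}\ne1$ and its $p_j$-th power is $1$, so it has order $p_j$. By Step 3 the $j$-th factor vanishes at $(\zeta^{\varepsilon_i})_i$. So (5) holds. $\square$

*Example: $N=7$, $d=3$.* Here $h=3=d$. One finds $T_1=y$, $T_2=(y+2)^2-4=y(y+4)$ and $T_3=(y+2)^3-3(y+2)-2=y(y+3)^2$, so $V=-(y+4)(y+3)^2$, $c_3=V$, $c_2=yV$, $c_1=y^2V$ and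
$$w_7=7-\sum_ic_1(y_i)y_i+\sum_{i<j}c_2(y_i)y_iy_j-c_3(y_1)y_1y_2y_3 .$$
At $\varepsilon$ with one, two or three nonzero entries the value is $7-7$, $7-14+7$ or $7-21+21-7$. So a signed solution exists modulo $7$ in dimension $3$, although $M(7,3)=1$.

## 7. Filling the nonzero residues coset by coset, and the hole at zero

Fix $d\ge2$, $N$ with $\gcd(N,(2d)!)=1$, and $w_0$ from Lemma 1. By the Chinese remainder theorem, for a prime $m\nmid N$ we may work on $(\mathbb Z_N\times\mathbb F_m)^d=\mathbb Z_N^d\times\mathbb F_m^d$. The point $(u,b)$ has projection $(\varepsilon\cdot u,\varepsilon\cdot b)$.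

**Making $w_0$ positive.** Adding a large constant removes the negative values. For $r\ge1$ write $r=a+KN^{d-1}$ with $K=\lfloor r/N^{d-1}\rfloor$, $0\le a<N^{d-1}$, and put $W=a\,w_0+K$, a function on $\mathbb Z_N^d$. Each set $\{u:\varepsilon\cdot u=c\}$ has $N^{d-1}$ points, and $w_0$ has sum $1$ on it, so
$$\sum_{\varepsilon\cdot u=c}W(u)=a+KN^{d-1}=r\quad(\varepsilon\in E,\ c\in\mathbb Z_N),\qquad W\ge K-N^{d-1}\max|w_0|. \tag{6}$$
For large $r$, $W$ is positive. Summing over $c$, its total mass is $Nr$. List the corresponding multiset as $u_1,\dots,u_{Nr}$ and let $J_{\varepsilon,c}=\{j:\varepsilon\cdot u_j=c\}$. By (6), $|J_{\varepsilon,c}|=r$.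

**Thickening.** Let $m\equiv1\pmod r$ be prime and $H\le\mathbb F_m^*$ of index $r$. The group $\mathbb F_m^*/H$ also has $r$ elements. So choose bijections $\lambda_{\varepsilon,c}:J_{\varepsilon,c}\to\mathbb F_m^*/H$, and suppose that we can find $b_j\in\mathbb F_m^d$ with $\varepsilon\cdot b_j\in\lambda_{\varepsilon,\varepsilon\cdot u_j}(j)$ for all $\varepsilon\in E$. Put $A_0=\sum_j\sum_{h\in H}[u_j,hb_j]$. Over a given $c$, the values $h(\varepsilon\cdot b_j)$, $j\in J_{\varepsilon,c}$, $h\in H$, run once through each coset of $H$. Hence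
$$\varepsilon_*A_0=\sum_{c\in\mathbb Z_N}\sum_{x\in\mathbb F_m^*}[c,x]\qquad(\varepsilon\in E). \tag{7}$$
The $b_j$ do exist for large $m$: the coset of every $\varepsilon\cdot b$ can be prescribed independently.

**Lemma 2.** Fix $d,r$. For all sufficiently large primes $m\equiv1\pmod r$ and every map $\pi:E\to\mathbb F_m^*/H$, where $H\le\mathbb F_m^*$ has index $r$, there is $b\in\mathbb F_m^d$ with $\varepsilon\cdot b\in\pi(\varepsilon)$ for all $\varepsilon\in E$.

We recall two facts on multiplicative characters $\chi:\mathbb F_m^*\to\mathbb C^*$; all of them, including the trivial one, are extended by $\chi(0)=0$. First, $\chi^r=1$ if and only if $\chi$ is trivial on the $r$-th powers, i.e. on $H$. So there are $r$ such characters, they are the characters of $\mathbb F_m^*/H$, and by orthogonality $\frac1r\sum_{\chi^r=1}\overline{\chi}(\pi)\chi(x)$ is $1$ if $x\in\pi$ and $0$ otherwise, for each coset $\pi$ and each $x\in\mathbb F_m$. For $m=7$, $r=3$ the three characters depend only on the coset $\{1,6\},\{2,5\},\{3,4\}$ of $x$. Second, Weil's theorem (Lidl–Niederreiter,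 *Finite Fields*, Thm 5.41): if $\chi$ has order $M>1$ and the monic polynomial $f$ of positive degree is not an $M$-th power and has $D$ distinct roots, then $|\sum_{s}\chi(af(s))|\le(D-1)\sqrt m$.

**Step 1: a good line $b(s)=b^0+sb^1$.** We want the forms $\varepsilon\cdot b(s)$ to be linear in $s$ with distinct roots. Let $l=|E|$ and $b^1=(1,3,\dots,3^{d-1})$. By uniqueness of balanced ternary expansions, $0<|\varepsilon\cdot b^1|<3^d$ in $\mathbb Z$, so $\varepsilon\cdot b^1\neq0$ in $\mathbb F_m$ for $m>3^d$. Distinct $\varepsilon,\eta\in E$ are linearly independent over $\mathbb F_m$, $m\ge3$: if $\eta=\lambda\varepsilon$, their supports agree and both have first nonzero entry $1$, so $\lambda=1$ and $\eta=\varepsilon$. Hence the vector $(\eta\cdot b^1)\varepsilon-(\varepsilon\cdot b^1)\eta$ is nonzero. There are fewer than $l^2$ such vectors (one for each unordered pair, up to sign), each orthogonal to $m^{d-1}$ points. So for $m>l^2$ some $b^0\in\mathbb F_m^d$ is orthogonal to none of them. Put $a_\varepsilon=(\varepsilon\cdot b^0)/(\varepsilon\cdot b^1)$. Then $\varepsilon\cdot b(s)=(\varepsilon\cdot b^1)(s+a_\varepsilon)$.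 The $a_\varepsilon$ are pairwise distinct, since $a_\varepsilon=a_\eta$ would mean $b^0\cdot\bigl((\eta\cdot b^1)\varepsilon-(\varepsilon\cdot b^1)\eta\bigr)=0$.

**Step 2: count the good $s$.** By orthogonality, the number of $s\in\mathbb F_m$ with $\varepsilon\cdot b(s)\in\pi(\varepsilon)$ for all $\varepsilon\in E$ is
$$\frac1{r^l}\sum_{(\chi_\varepsilon):\,\chi_\varepsilon^r=1}\ \prod_{\varepsilon}\overline{\chi_\varepsilon}(\pi(\varepsilon))\sum_{s\in\mathbb F_m}\prod_\varepsilon\chi_\varepsilon(\varepsilon\cdot b(s)).$$
The all-trivial tuple contributes $(m-l)/r^l$, as exactly the $l$ values $s=-a_\varepsilon$ are lost. For any other tuple, discarding the trivial factors changes the summand only at some of these $l$ values, each time by at most $1$ in absolute value. So the inner sum changes by at most $l$. Let $\chi$ generate the group of characters of $\mathbb F_m^*$, so that it has order $m-1$, and write the nontrivial $\chi_\varepsilon$ as $\chi^{e_\varepsilon}$, $0<e_\varepsilon<m-1$. The remaining sum is a constant of absolute value $1$ times $\sum_s\chi(f(s))$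 with $f=\prod(s+a_\varepsilon)^{e_\varepsilon}$ over the nontrivial $\chi_\varepsilon$. The roots are distinct and no exponent is divisible by $m-1$, so $f$ is not an $(m-1)$-th power. It has at most $l$ distinct roots, so Weil's theorem bounds the sum by $(l-1)\sqrt m$. Altogether the count is at least
$$\frac{m-l}{r^l}-l\sqrt m-l,$$
which is positive for large $m$. Take $b=b(s)$ for a good $s$. $\square$

**The exact point of failure.** By (7), $A_0$ has the right projections except over $x=0$: we still need something with projection $\sum_c[c,0]$ for all $\varepsilon$. Can we just add points? If $B\ge0$ has $\varepsilon_*B=\sum_c[c,0]$ for all $\varepsilon\in E$, then every point $(u,b)$ of $B$ has $\varepsilon\cdot b=0$ for all $\varepsilon\in E$, and $E$ contains the unit vectors, so $b=0$. Then, by criterion (1), the $u$'s form a non-attacking set of $N$ queens on $\mathbb Z_N^d$. For $N=7$, $d=3$ this is impossible since $M(7,3)=1$. Can we add $w_0$ at $b=0$, that is, $\sum_uw_0(u)[u,0]$? The projections become correct. But $w_0$ may be negative at some $u$, and $A_0$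 vanishes at $(u,0)$, because all its points $(u,b)$ have $\varepsilon\cdot b\ne0$.

**The way out.** We need a signed correction whose negative points lie where $A_0$ is positive, and we are free in the choice of $A_0$. Which points $(u^{(1)},b^{(1)}),\dots,(u^{(k)},b^{(k)})$ can be planted in $A_0$? It suffices that $W\ge k$ and that, for each $\varepsilon\in E$, the elements $\varepsilon\cdot b^{(1)},\dots,\varepsilon\cdot b^{(k)}$ are nonzero and lie in pairwise distinct cosets of $H$: then the $\lambda_{\varepsilon,c}$ can be chosen compatibly with them. If $\varepsilon\cdot b^{(i)}$ are the values of *pairwise independent* linear forms at a random point, and $r$ is much larger than $k^2$, then distinct cosets are likely. So we look for a correction with indeterminate entries, whose size $k$ does not depend on $r$ and $m$.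

## 8. A correction with indeterminates

Let $L$ be a free abelian group of finite rank, whose basis elements we call indeterminates. Elements of $L$ are integer linear forms in the indeterminates. For $v\in L^d$ we have $\varepsilon\cdot v\in L$.

**Definition 6 (generic vectors).** Let $\eta\in E$ have its first nonzero coordinate at $j$, so $\eta_j=1$. A *fresh generic vector of type $\eta$* is $g\in L^d$ with $g_i=t_i$ for $i\ne j$, where the $t_i$ are new indeterminates used nowhere else, and $g_j=-\sum_{i\ne j}\eta_it_i$.

For $d=2$, generic vectors of types $(1,0),(1,1),(1,-1),(0,1)$ are $(0,t_1)$, $(-t_2,t_2)$, $(t_3,t_3)$, $(t_4,0)$. The one of type $(1,1)$ has products $-t_2,\,0,\,-2t_2,\,t_2$ with $(1,0),(1,1),(1,-1),(0,1)$. In general, for $\varepsilon\in E$,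
$$\eta\cdot g=0,\qquad \varepsilon\cdot g\ne0\ \text{ if }\varepsilon\ne\eta. \tag{8}$$
The first is clear. For the second, $\varepsilon\cdot g=\sum_{i\neq j}(\varepsilon_i-\varepsilon_j\eta_i)t_i$. If this is $0$, then $\varepsilon_i=\varepsilon_j\eta_i$ for all $i$ (for $i=j$ because $\eta_j=1$), so $\varepsilon=\varepsilon_j\eta\in\{0,\eta,-\eta\}$. Within $E$ this forces $\varepsilon=\eta$.

**Lemma 3.** There are $L$ and finite lists of points $p_1,\dots,p_{k'}$ and $q_1,\dots,q_k$ in $\mathbb Z_N^d\times L^d$, depending only on $N,d$ and $w_0$, such that, writing $q_j=(u(q_j),v(q_j))$ and $w=\sum[p_i]-\sum[q_j]$: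

1. $\varepsilon_*w=\sum_{c\in\mathbb Z_N}[(c,0)]$ in $\mathbb Z[\mathbb Z_N\times L]$ for all $\varepsilon\in E$;
2. for each $\varepsilon\in E$ the forms $\varepsilon\cdot v(q_1),\dots,\varepsilon\cdot v(q_k)$ are nonzero and pairwise linearly independent over $\mathbb Q$.

*Where the formula comes from.* Start with $w_0$ placed at $0\in L^d$. If $g_\eta$ is generic of type $\eta$, then $\prod_{\eta\in E}(1-[0,g_\eta])$ is killed by every projection, since by (8) the factor $\eta=\kappa$ goes to $1-1=0$ under $\kappa_*$. So we may replace $[u,0]$ by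
$$[u,0]-[u,0]\prod_{\eta\in E}(1-[0,g_\eta])=\sum_{\emptyset\ne S\subset E}(-1)^{|S|+1}[u,g_S],\qquad g_S=\sum_{\eta\in S}g_\eta,$$
without changing projections. For $|S|\ge2$ every $\kappa\cdot g_S$ is nonzero. (For $N=1$, $d=2$, $w_0=[0]$, this is already a template: $8$ positive terms with $|S|=1,3$ and $7$ negative ones with $|S|=2,4$.) The trouble is with $|S|=1$ when $[u,0]$ has coefficient $-1$: the negative point $(u,g_\varepsilon)$ has $\varepsilon\cdot g_\varepsilon=0$, which requirement 2 forbids. We cancel such a point by adding $[u,g_\varepsilon]-[u',g'_\varepsilon]$, where $u'$ is a positive point of $w_0$ with $\varepsilon\cdot u'=\varepsilon\cdot u$ and $g'_\varepsilon$ its own generic vector. The $\varepsilon$-projection of this difference is $0$, and its second term cancels a positive term. The other projections are not $0$, so we multiply by factors $1-[0,h_\eta]$ for $\eta\neq\varepsilon$, with fresh $h_\eta$.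

**Step 1: matching negative points with positive ones.** Write $w_0=\sum_{i\in P}[u_i]-\sum_{j\in Q}[u_j]$ with disjoint finite index sets $P$, $Q$ (in this section $u_i$ denotes these points). Put $s_i=1$ on $P$ and $s_i=-1$ on $Q$. For $\varepsilon\in E$ and $c\in\mathbb Z_N$, the number of $i\in P$ with $\varepsilon\cdot u_i=c$ exceeds the number of $j\in Q$ with $\varepsilon\cdot u_j=c$ by exactly $1$, because $\varepsilon_*w_0=\sum_c[c]$. So for each $\varepsilon\in E$ there is an injection $\sigma_\varepsilon:Q\to P$ with $\varepsilon\cdot u_{\sigma_\varepsilon(j)}=\varepsilon\cdot u_j$.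

**Step 2: the element $w$.** Take fresh generic vectors $g_{i,\eta}$ of type $\eta$ for $i\in P\sqcup Q$, $\eta\in E$, and $h_{j,\varepsilon,\eta}$ of type $\eta$ for $j\in Q$, $\varepsilon\in E$, $\eta\in E\setminus\{\varepsilon\}$. For sets $S$ put $g_{i,S}=\sum_{\eta\in S}g_{i,\eta}$ and $h_{j,\varepsilon,S}=\sum_{\eta\in S}h_{j,\varepsilon,\eta}$. With $\sigma=\sigma_\varepsilon(j)$ in the last sum, let
$$\begin{aligned}w={}&\sum_is_i[u_i,0]-\sum_is_i[u_i,0]\prod_{\eta\in E}(1-[0,g_{i,\eta}])\\&+\sum_{j\in Q}\sum_{\varepsilon\in E}\bigl([u_j,g_{j,\varepsilon}]-[u_\sigma,g_{\sigma,\varepsilon}]\bigr)\prod_{\eta\in E\setminus\{\varepsilon\}}(1-[0,h_{j,\varepsilon,\eta}]).\end{aligned}$$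

**Step 3: the projections.** This proves 1. Apply $\kappa_*$, $\kappa\in E$. The first sum gives $\sum_c[(c,0)]$ by the choice of $w_0$. In the second, the factor $\eta=\kappa$ maps to $1-[0,0]=0$. In the third, a term with $\varepsilon\ne\kappa$ contains the factor $\eta=\kappa$, which maps to $0$. In a term with $\varepsilon=\kappa$ the bracket maps to $[\kappa\cdot u_j,0]-[\kappa\cdot u_\sigma,0]=0$, since $\sigma=\sigma_\kappa(j)$.

**Step 4: which negative terms survive.** We expand and cancel. The first two sums together are $\sum_is_i\sum_{S\ne\emptyset}(-1)^{|S|+1}[u_i,g_{i,S}]$. Their terms with $|S|=1$ are $+[u_i,g_{i,\varepsilon}]$ for $i\in P$ and $-[u_j,g_{j,\varepsilon}]$ for $j\in Q$, $\varepsilon\in E$. The terms of the third sum with $S=\emptyset$ are $+[u_j,g_{j,\varepsilon}]-[u_\sigma,g_{\sigma,\varepsilon}]$ for $j\in Q$, $\varepsilon\in E$. Their positive parts cancel all the terms $-[u_j,g_{j,\varepsilon}]$. Their negative parts cancel against terms $+[u_i,g_{i,\varepsilon}]$ with $i=\sigma_\varepsilon(j)\in P$, and these are distinct for distinct $(j,\varepsilon)$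 because $\sigma_\varepsilon$ is injective. In the rest, the sign is $(-1)^{|S|+1}$ for $i\in P$ and $(-1)^{|S|}$ for $j\in Q$ in the first two sums. In the third it is $(-1)^{|S|}$ for the first half of the bracket and $(-1)^{|S|+1}$ for the second. So the negative terms left are exactly:

* (a) $(u_i,g_{i,S})$, $i\in P$, $S\subset E$, $|S|$ even, $|S|\ge2$;
* (b) $(u_j,g_{j,S})$, $j\in Q$, $S\subset E$, $|S|$ odd, $|S|\ge3$;
* (c) $(u_j,g_{j,\varepsilon}+h_{j,\varepsilon,S})$, $j\in Q$, $\varepsilon\in E$, $S\subset E\setminus\{\varepsilon\}$, $|S|$ odd;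
* (d) $(u_\sigma,g_{\sigma,\varepsilon}+h_{j,\varepsilon,S})$, $j\in Q$, $\varepsilon\in E$, $\sigma=\sigma_\varepsilon(j)$, $S\subset E\setminus\{\varepsilon\}$, $|S|$ even, $|S|\ge2$.

Let these be the $q$'s, and let the remaining positive terms be the $p$'s.

**Step 5: reduce 2 to a statement about subsets.** Fix $\kappa\in E$. Put $X_{i,\eta}=\kappa\cdot g_{i,\eta}$ and $Y_{j,\varepsilon,\eta}=\kappa\cdot h_{j,\varepsilon,\eta}$. By (8) these vanish for $\eta=\kappa$. Those with $\eta\ne\kappa$ are nonzero forms in disjoint sets of indeterminates, hence linearly independent. With $S'=S\setminus\{\kappa\}$, the form $\kappa\cdot v(q)$ is the sum over the following subset of this independent family: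

* (a), (b): $\{X_{i,\eta}:\eta\in S'\}$, with first index $i\in P$ for (a) and in $Q$ for (b);
* (c): $\{X_{j,\varepsilon}\text{ if }\varepsilon\ne\kappa\}\cup\{Y_{j,\varepsilon,\eta}:\eta\in S'\}$;
* (d): $\{X_{\sigma,\varepsilon}\text{ if }\varepsilon\ne\kappa\}\cup\{Y_{j,\varepsilon,\eta}:\eta\in S'\}$.

Sums over two distinct nonempty subsets $B,C$ of an independent family are linearly independent. Indeed, let $\alpha\sum_B+\beta\sum_C=0$. An element in exactly one of $B,C$ shows that $\alpha=0$ or $\beta=0$, and then the other coefficient is $0$ too, as both sets are nonempty. So it is enough to show that the subsets are nonempty and that distinct negative terms give distinct subsets.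

**Step 6: the subsets are nonempty.** In (a), (b), (d), $|S|\ge2$, so $S'\ne\emptyset$. In (c), either $\varepsilon\ne\kappa$ and $X_{j,\varepsilon}$ is present, or $\varepsilon=\kappa$; then $\kappa\notin S$ and $S'=S\ne\emptyset$, as $|S|$ is odd.

**Step 7: the term can be recovered from its subset.** If the type is known, the parity of $|S|$ is known. As $S$ is $S'$ or $S'\cup\{\kappa\}$, it is then determined by $S'$.

*The subset contains some $Y$.* The type is (c) or (d), and $(j,\varepsilon)$ and $S'$ are read off from the $Y$'s. If $\varepsilon=\kappa$, then $S=S'$, and its parity gives the type. If $\varepsilon\ne\kappa$, the subset contains one $X$, whose first index lies in $Q$ for (c) and in $P$ for (d). So the type, and then $S$, are determined.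

*The subset contains no $Y$.* Type (d) is impossible, since there $S'\ne\emptyset$. In type (c) we must have $S'=\emptyset$, so $S=\{\kappa\}$ and $\varepsilon\neq\kappa$, and the subset is the singleton $\{X_{j,\varepsilon}\}$ with $j\in Q$. In type (a) the first index lies in $P$. In type (b) it lies in $Q$ and the subset has $|S'|\ge2$ elements. So the type is determined. For (a) and (b) the first index and $S'$ are read off, and $S$ follows by parity. For (c) we read off $j,\varepsilon$, and $S=\{\kappa\}$. $\square$

## 9. Proof of Theorem 1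

Keep $w_0$ from Lemma 1 and $L,w,k$ from Lemma 3; they depend only on $N$ and $d$, once $w_0$ has been fixed.

**Step 1: the parameters.** We fix $r_0$ and say how large $m$ must be. Let $r_0$ be such that for all $r\ge r_0$
$$r>|E|k^2\qquad\text{and}\qquad K=\lfloor r/N^{d-1}\rfloor\ge k+N^{d-1}\max|w_0| .$$
Let $r\ge r_0$, and take $a$, $W=aw_0+K$, the list $u_1,\dots,u_{Nr}$ and the sets $J_{\varepsilon,c}$ as in Section 7. By (6), $W\ge k$ everywhere and $|J_{\varepsilon,c}|=r$. Let $m\equiv1\pmod r$ be a prime so large that $m>N$, $m>2|E|k$, Lemma 2 applies, and for each $\varepsilon\in E$ the forms $\varepsilon\cdot v(q_i)$ in Lemma 3 are nonzero and pairwise independent modulo $m$. The last condition asks that finitely many fixed nonzero integers (one coefficient for each form and one $2\times2$ minor for each pair) are not divisible by $m$. Let $H\le\mathbb F_m^*$ have index $r$.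

**Step 2: specialize the indeterminates.** We want values in $\mathbb F_m$ for which the negative points can be planted. Choose a homomorphism $\varphi:L\to\mathbb F_m$ at random, with independent uniform values on the indeterminates, and extend it coordinatewise to $L^d$. Fix $\varepsilon\in E$. For $i\ne j$ the two forms are independent modulo $m$, so the pair $(\varphi(\varepsilon\cdot v(q_i)),\varphi(\varepsilon\cdot v(q_j)))$ is the image of a uniform vector under a surjective linear map onto $\mathbb F_m^2$, hence uniform. Both entries lie in the same coset of $H$ in $\mathbb F_m^*$ with probability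
$$\frac{r\bigl(\frac{m-1}r\bigr)^2}{m^2}<\frac1r .$$
Likewise each $\varphi(\varepsilon\cdot v(q_i))$ is $0$ with probability $1/m$. The probability that something goes wrong for some $\varepsilon$ is at most $|E|\binom k2/r+|E|k/m<\frac12+\frac12=1$. So we can fix $\varphi$ such that for each $\varepsilon\in E$ the elements $\varepsilon\cdot\varphi(v(q_1)),\dots,\varepsilon\cdot\varphi(v(q_k))$ are nonzero and lie in pairwise distinct cosets of $H$.

**Step 3: build $A_0$ around the planted points.** As $W\ge k$, every $u\in\mathbb Z_N^d$ occurs at least $k$ times in the list. So we can choose distinct indices $j_1,\dots,j_k$ with $u_{j_i}=u(q_i)$. Put $b_{j_i}=\varphi(v(q_i))$. For each $(\varepsilon,c)$ the assignment $j_i\mapsto(\varepsilon\cdot b_{j_i})H$ on $J_{\varepsilon,c}\cap\{j_1,\dots,j_k\}$ is injective by Step 2. Extend it to a bijection $\lambda_{\varepsilon,c}:J_{\varepsilon,c}\to\mathbb F_m^*/H$, which is possible because both sets have $r$ elements. For every other index $j$, apply Lemma 2 to $\pi(\varepsilon)=\lambda_{\varepsilon,\varepsilon\cdot u_j}(j)$: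 there is $b_j\in\mathbb F_m^d$ with $\varepsilon\cdot b_j\in\lambda_{\varepsilon,\varepsilon\cdot u_j}(j)$ for all $\varepsilon\in E$. For the planted indices this membership holds by construction. Let
$$A_0=\sum_{j=1}^{Nr}\sum_{h\in H}[u_j,hb_j]\in\mathbb Z[\mathbb Z_N^d\times\mathbb F_m^d].$$
For $\varepsilon\in E$ and $c\in\mathbb Z_N$, the terms with $\varepsilon\cdot u_j=c$ project to $(c,h\,\varepsilon\cdot b_j)$, $h\in H$. As $j$ runs over $J_{\varepsilon,c}$, these run once through each coset of $H$. So (7) holds: $\varepsilon_*A_0=\sum_c\sum_{x\ne0}[c,x]$.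

**Step 4: add the correction.** Now we fill the hole at $x=0$. Let $\varphi$ act trivially on $\mathbb Z_N^d$ and put
$$F=A_0+\varphi_*w,\qquad \varphi_*w=\sum_i[\varphi(p_i)]-\sum_i[u(q_i),\varphi(v(q_i))].$$
*$F\ge0$.* The points $(u(q_i),\varphi(v(q_i)))=(u_{j_i},b_{j_i})$ are pairwise distinct, since by Step 2 the $\varepsilon\cdot b_{j_i}$ are distinct for each $\varepsilon$. Each occurs in $A_0$, as the term $h=1$. So subtracting each of them once leaves $A_0$ nonnegative, and adding the $[\varphi(p_i)]$ keeps it so.

*The projections of $F$.* Since $\varphi$ is a homomorphism, $\varepsilon_*\varphi_*w=\varphi_*\varepsilon_*w$, where on the right $\varphi$ acts on $\mathbb Z_N\times L$. By part 1 of Lemma 3 this is $\sum_c[c,0]$. With (7),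
$$\varepsilon_*F=\sum_c\sum_{x\ne0}[c,x]+\sum_c[c,0]=\sum_{(c,x)\in\mathbb Z_N\times\mathbb F_m}[c,x]\qquad\text{for all }\varepsilon\in E.$$

**Step 5: read off the queens.** As $m>N$ is prime, $m\nmid N$ and $G=\mathbb Z_N\times\mathbb F_m\cong\mathbb Z_{Nm}$ is cyclic of order $Nm$. The function $F$ on $G^d$ is nonnegative, integer-valued, and satisfies (1). By the criterion of Section 1 it is the indicator function of a set of $Nm$ pairwise non-attacking queens on $\mathbb Z_{Nm}^d$. Hence $M(Nm,d)=Nm$. $\square$
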